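# Genus distributions of graphs of bounded treewidth and unbounded degree

## Three parallel edges, by hand

Take two vertices $u,v$ joined by three parallel edges. To draw this graph on an oriented surface so that every face is a disk, it is enough to say in which cyclic order the edges leave each vertex. Call the edge-ends at $u$ by $1,2,3$ and those at $v$ by $1',2',3'$, where $i$ and $i'$ belong to the same edge. There are two cyclic orders at $u$ and two at $v$, so four drawings.

Faces are traced as follows: cross the edge you are on, then turn to the next edge-end at the vertex where you arrive. With orders $(1\,2\,3)$ and $(1'\,2'\,3')$, starting at $1$ we cross to $1'$ and turn to $2'$; cross to $2$ and turn to $3$; cross to $3'$ and turn to $1'$; and so on: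
$$1\to 2'\to 3\to 1'\to 2\to 3'\to 1 .$$
There is one face, so the Euler characteristic is $2-3+1=0$, and the surface is a torus. With orders $(1\,2\,3)$ and $(1'\,3'\,2')$ we get $1\to 3'\to 1$, and likewise $2\to1'\to2$ and $3\to 2'\to 3$. There are three faces, the characteristic is $2-3+3=2$, and the surface is a sphere. Reversing both orders gives mirror images, so in total there are two drawings on the sphere and two on the torus. We say that the *genus distribution* of the graph is $(2,2)$.

With $d$ parallel edges in place of three there are $((d-1)!)^2$ drawings. So listing them is hopeless for large $d$, although the graph is just a fat edge. The situation is similar for a single vertex with $j$ loops: it has $(2j-1)!$ drawings. For $j=2$ there are six. The loops interlace around the vertex in two of them (one face, torus) and do not in the other four (three faces, sphere), which gives $(4,2)$.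

These graphs are as tree-like as possible, and all their complexity sits in large degrees. When both treewidth and maximum degree are bounded by constants, the genus distribution of an $n$-vertex graph can be computed in $O(n^2)$ time, with a constant depending on the two bounds. A problem posed in "The Curse Of The Impact Factor" asks what happens without the degree bound: for fixed $k$, can the genus distribution of connected graphs of treewidth at most $k$ be computed in polynomial time? We shall prove that it can.

## Rotation systems, treewidth, and the theorems

Graphs are connected; loops and multiple edges are allowed. Write $n=|V|$, $m=|E|$, $d_v=\deg v$ (loops count twice), and $\Delta=\max_v d_v$. If $m=0$, then $n=1$ and $g_0=1$; from now on $m\ge 1$, so every $d_v\ge1$.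

**Definition (darts, rotation systems, faces).** Let $H$ be the set of half-edges, or darts, so $|H|=2m$. Let $\alpha$ be the fixed-point-free involution of $H$ swapping the two darts of each edge, and let $H_v$ be the set of darts at $v$. A rotation system is a permutation $\sigma$ of $H$ whose cycles are exactly the sets $H_v$. Its faces are the cycles of $\sigma\alpha$.

Rotation systems encode the cellular embeddings in oriented surfaces. We write $g_i(G)$ for the number of rotation systems of genus $i$, and
$$P_G(x)=\sum_\sigma x^{\mathrm{cyc}(\sigma\alpha)} .$$
Euler's formula $n-m+\#\text{faces}=2-2i$ gives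
$$g_i(G)=[x^{\,m-n+2-2i}]\,P_G(x). \tag{1}$$
So it suffices to compute the polynomial $P_G$. In the opening example $P_G=2x^3+2x$.

**Definition (tree decomposition).** A tree decomposition of $G$ is a tree with a set of vertices, called a bag, attached to each node, such that every vertex lies in some bag, the ends of every edge lie in a common bag, and for each vertex the nodes whose bags contain it form a connected subtree. Its width is the largest bag size minus one, and the treewidth is the least possible width.

Loops and multiplicities play no role here. A bouquet of loops has treewidth $0$; the graph with $d\geq 1$ parallel edges on two vertices has treewidth $1$. The 4-cycle $1,2,3,4$ has a decomposition of width $2$ with two adjacent nodes, with bags $\{1,3,4\}$ and $\{1,2,3\}$.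

We assume that a decomposition has at most $n$ nodes. This is no restriction: contract a tree edge whenever one of its two bags contains the other. After that, root the tree; every non-root bag contains a vertex not in its parent's bag, and by connectedness a vertex is newly introduced in this way at only one node, while the root introduces at least one vertex of its own.

**Theorem 1.** There is a deterministic algorithm that, given a connected graph $G$ and a tree decomposition of $G$ of width at most $k$, computes $(g_i(G))_{i\ge0}$ in time
$$(2\Delta+2)^{O((k+1)^2)}\cdot(n+m)^{O(1)}$$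
with absolute constants in the $O$'s. For fixed $k$ a width-$k$ decomposition of a graph of treewidth at most $k$ is found in linear time (Bodlaender, *SIAM J. Comput.* 25 (1996)), and $\Delta\le 2m$. Hence for each fixed $k$ the genus distribution of connected graphs of treewidth at most $k$ is computable in time polynomial in $|V|+|E|$; in particular so are the minimum and the maximum genus.

**Theorem 2.** The same holds, with the same form of time bound, for the total embedding distribution, i.e. the numbers of orientable and of nonorientable cellular embeddings of each Euler genus.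

No complexity hypothesis is used.

## Face fragments at a vertex of large degree

The first thing to try is dynamic programming from the leaves of the decomposition. For the part of $G$ processed so far, record how it looks from the current bag: the cyclic order of the corners at each bag vertex, and, for each corner, which corner comes next along the face boundary. Further darts may later be inserted into any of these corners. If all degrees are at most $d$, a bag has at most $(k+1)d$ corners, so the number of patterns is bounded in terms of $k$ and $d$.

Let us count the patterns when degrees are unbounded, in the case of a single bag vertex with $j$ loops already processed. Number the darts $1,\dots,2j$ in cyclic order, so that $\sigma=(1\,2\,\cdots\,2j)$. The pattern of face fragments is the permutation $\varphi=\sigma\alpha$. It determines $\alpha=\sigma^{-1}\varphi$, and every fixed-point-free involution $\alpha$ occurs, so there are $(2j-1)!!$ patterns. Identifying patterns that differ by one of the $2j$ rotations leaves at least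
$$\frac{(2j-1)!!}{2j}\ \ge\ \frac{j!}{2j}$$
of them; for $j=10$ this is more than 32 million. This bookkeeping is not polynomial, and the breakdown is at one precise place: the cyclic order at a vertex makes all its darts distinguishable, so the record has to say where each fragment begins and ends.

We would like to forget the identity of the darts at $v$ and only *count* them by kind. If we summed over all permutations of $H_v$, and not only over those with one cycle, this would be conceivable, since the sum would be symmetric in the darts. So there are two tasks: replace "one cycle" by a sum over all permutations, and find algebra in which such a symmetric sum has a small description.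

## One cycle as a signed sum over all permutations

**Lemma 1.** Let $\pi$ be a permutation of a finite set $X$ and $r\in X$. Then
$$\sum_{S\subseteq X\setminus\{r\},\ \pi(S)=S}(-1)^{\mathrm{cyc}(\pi|_S)}$$
equals $1$ if $\pi$ is a single cycle, and $0$ otherwise.

*Proof.* The invariant sets avoiding $r$ are exactly the unions of cycles of $\pi$ not containing $r$. Choosing for each such cycle whether it is in $S$ shows that the sum is $\prod_{c\not\ni r}(1-1)$. The product is empty, hence $1$, if the only cycle is the one through $r$; otherwise it is $0$. $\square$

Since $\operatorname{sgn}(\pi|_S)=(-1)^{|S|-\mathrm{cyc}(\pi|_S)}$, the summand is $(-1)^{|S|}\operatorname{sgn}(\pi|_S)$. Fix a root dart $r_v\in H_v$ for every $v$ and apply Lemma 1 at every vertex to a permutation preserving every $H_v$. Exchanging the sums, we get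
$$P_G(x)=\sum_{S}(-1)^{|S|}\sum_{\pi}\operatorname{sgn}(\pi|_S)\,x^{\mathrm{cyc}(\pi\alpha)},\tag{2}$$
where $S$ runs over subsets of $H$ containing no root dart and $\pi$ runs over $\prod_v \mathrm{Sym}(H_v\setminus S)\times\mathrm{Sym}(H_v\cap S)$. Each vertex now has two classes of darts: those outside $S$, called *even*, which are permuted with plus signs, and those in $S$, called *odd*, which are permuted with the sign of the permutation. Root darts are always even.

**Example (one loop).** Let $v$ carry one loop with darts $h=r_v$ and $h'$. For $S=\emptyset$, the identity gives $\mathrm{cyc}(\alpha)=1$ and the swap gives $\mathrm{cyc}(\mathrm{id})=2$, in total $x^2+x$. For $S=\{h'\}$ only the identity is allowed, and it gives $-x$. The sum is $x^2$: one embedding, with two faces, on the sphere.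

**Example (two parallel edges).** Let one edge carry both roots, and let $h,h'$ be the darts of the other edge at $u$ and $v$. For $S=\emptyset$ there are four permutations. If both vertices carry the identity, or both the swap, then $\pi\alpha$ has two cycles; in the two mixed cases it is a 4-cycle. This gives $2x^2+2x$. For $S=\{h\}$ the permutation at $u$ is the identity and the one at $v$ is free, which gives $-(x^2+x)$; the same for $S=\{h'\}$. For $S=\{h,h'\}$ we get $+x^2$. The total is $x^2$, as it should be.

## Coloring faces with even and odd variables

Permanents sum over all permutations with plus signs, determinants with signs. We now build a linear functional that produces permanents for even darts and determinants for odd ones.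

**Definition (types and the ring $\Lambda$).** A type is a pair $p=(v,s)$ with $v\in V$, $s\in\{0,1\}$; its parity is $|p|=s$. Fix an integer $N\ge1$. For each type $p$ take variables $p_i,\bar p_i$ ($1\le i\le N$) of parity $|p|$. Let $\Lambda$ be the supercommutative ring over $\mathbb Z$ generated by all of them: even variables commute with everything, odd variables anticommute with each other and have square $0$. Let $\Lambda_p$ be the subring generated by the $p_i,\bar p_i$, and $\Lambda_{\hat p}$ the one generated by all other variables.

So $\Lambda$ is a polynomial ring in the even variables tensored with an exterior algebra in the odd ones. Its ordered monomials, with exponents $0,1$ on odd variables, form a $\mathbb Z$-basis. A monomial is even or odd according to its number of odd letters, and $fg=(-1)^{|f||g|}gf$ for homogeneous $f,g$. An odd element squares to $0$: write it as $\sum c_iM_i$ with odd monomials $M_i$; then $M_i^2=0$ and $M_iM_j+M_jM_i=0$.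

**Definition (the functional $E_p$).** $E_p:\Lambda\to\Lambda_{\hat p}$ is left $\Lambda_{\hat p}$-linear. On $\Lambda_p$ it vanishes on monomials with unequal numbers of barred and unbarred letters, and
$$E_p\Big[\prod_{k=1}^r\bar p_{a_k}p_{b_k}\Big]=\begin{cases}\operatorname{perm}(\delta_{a_k,b_l})_{k,l}&|p|=0,\\ \det(\delta_{a_k,b_l})_{k,l}&|p|=1.\end{cases}$$
In particular $E_p[1]=1$.

This is well defined. $\Lambda$ is free over $\Lambda_{\hat p}$ on the monomials of $\Lambda_p$, and each monomial of $\Lambda_p$ with equally many barred and unbarred letters is, up to sign, a product as displayed. For even $p$, such a monomial determines the $a$'s and the $b$'s up to order, and the permanent is symmetric in each. For odd $p$, exchanging two $a$'s changes the sign of the product (exchanging $\xi$ and $\eta$ in $\xi w\eta$, with $\xi,\eta$ odd, costs $(-1)^{2|w|+1}=-1$), and likewise for two $b$'s. The determinant changes sign in the same way, and both sides vanish if there is a repetition among the $a$'s or among the $b$'s.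

**Example.** For even $p$: $E_p[\bar p_1p_1\bar p_1p_1]=2$. For odd $p$ this product is $0$. Further, $E_p[\bar p_1p_2\bar p_2p_1]$ is $1$ for even $p$ and $-1$ for odd $p$; in the odd case the product equals $-\bar p_1p_1\bar p_2p_2$.

We need three formal properties. First, $E_p$ vanishes on odd elements of $\Lambda_p$ (an odd number of letters cannot be balanced), so $E_p$ preserves parity. Second, $E_p$ is also right $\Lambda_{\hat p}$-linear: for homogeneous $f\in\Lambda_p$, $g\in\Lambda_{\hat p}$ we have $E_p[fg]=(-1)^{|f||g|}gE_p[f]$; if $f$ is odd, both this and $E_p[f]g$ are $0$, and if $f$ is even, the sign is $+$ and $E_p[f]\in\mathbb Z$. Third, the $E_p$ commute: for $p\ne q$, $f_p\in\Lambda_p$, $f_q\in\Lambda_q$ and $g$ in the other variables, both $E_pE_q$ and $E_qE_p$ send $gf_pf_q$ to $g\,E_p[f_p]E_q[f_q]$. Let $E$ be the composition of all $E_p$. For even elements $f_p\in\Lambda_p$ we have $E[\prod_pf_p]=\prod_pE_p[f_p]$.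

**Definition (scalar products and edge factors).** Put $z_{pq}=\sum_i\bar p_iq_i$, of parity $|p|+|q|$. For an edge $e=\{h,h'\}$ with $h\in H_u$, $h'\in H_v$ (possibly $u=v$) let
$$F_e=\sum_{s,t}(-1)^{s}\,z_{(u,s)(v,t)}\,z_{(v,t)(u,s)},\tag{3}$$
where $s$ runs over $\{0\}$ if $h$ is a root dart and over $\{0,1\}$ otherwise, and similarly $t$ for $h'$.

$F_e$ is even, and it does not depend on which dart is called $h$: with $p=(u,s)$, $q=(v,t)$ we have $z_{qp}z_{pq}=(-1)^{|p|+|q|}z_{pq}z_{qp}$, so $(-1)^{|q|}z_{qp}z_{pq}=(-1)^{|p|}z_{pq}z_{qp}$.

**Lemma 2.** $P_G(N)=E\big[\prod_eF_e\big]$ for every integer $N\ge1$.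

*Proof.*

**Step 1: write $N^{\mathrm{cyc}}$ locally.** Colorings of $H$ by $[N]=\{1,\dots,N\}$ that are constant on the cycles of $\pi\alpha$ are those with $c(\pi\alpha h')=c(h')$ for all $h'$. With $h=\alpha h'$ this gives
$$N^{\mathrm{cyc}(\pi\alpha)}=\sum_{c:H\to[N]}\ \prod_{h\in H}\delta\big(c(\pi h),c(\alpha h)\big).$$

**Step 2: perform the sum over $\pi$.** Fix $S$ and $c$, and let dart $h\in H_v$ have type $\tau(h)=(v,[h\in S])$, where $[h\in S]$ is $1$ or $0$. The permutation $\pi$ permutes the darts of each type $p$ independently. Let $h_1,\dots,h_r$ be the darts of type $p$. Expanding the determinant or permanent of the matrix $\delta(c(h_k),c(\alpha h_l))$ over $\rho$ gives products $\prod_k\delta(c(h_k),c(\alpha\rho h_k))$. Substituting $h_k=\pi h$ with $\pi=\rho^{-1}$ turns each of them into $\prod_h\delta(c(\pi h),c(\alpha h))$, and $\operatorname{sgn}\rho=\operatorname{sgn}\pi$. Hence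
$$\sum_\pi\operatorname{sgn}(\pi|_S)\prod_h\delta(c(\pi h),c(\alpha h))=\prod_pE_p\Big[\prod_{\tau(h)=p}\bar p_{c(h)}p_{c(\alpha h)}\Big]=E\Big[\prod_h\overline{\tau(h)}_{c(h)}\,\tau(h)_{c(\alpha h)}\Big].$$
Each dart factor on the right is even, so their order is irrelevant.

**Step 3: regroup by edges.** The factors of the two darts of an edge $\{h,h'\}$, of types $p,q$, involve only $i=c(h)$ and $j=c(h')$. So the sum over $c$ factors over edges, and each edge contributes $\sum_{i,j}\bar p_ip_j\,\bar q_jq_i$. Move $q_i$ left past $p_j\bar q_j$, with sign $(-1)^{|q|(|p|+|q|)}=(-1)^{|q|+|p||q|}$, and then replace $p_j\bar q_j$ by $(-1)^{|p||q|}\bar q_jp_j$. The result is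
$$(-1)^{|q|}\sum_{i,j}\bar p_iq_i\,\bar q_jp_j=(-1)^{|q|}z_{pq}z_{qp}.$$
These manipulations are valid for loops too, also when $p=q$. The factor $(-1)^{|S|}$ in (2) gives $(-1)^{|p|+|q|}$ to this edge, so the total sign is $(-1)^{|p|}$. Summing over $S$ means choosing the types of all non-root darts independently, and this produces $\prod_eF_e$. $\square$

## Integration by parts removes a type

We want to evaluate $E$ type by type without ever expanding the scalar products $z_{pq}$.

**Definition (left superderivation).** A left superderivation of parity $d$ is an additive map $D$ that changes parity by $d$ and satisfies $D(fg)=D(f)g+(-1)^{d|f|}fD(g)$.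

In a free supercommutative ring, arbitrary values of the right parity on the generators extend uniquely to such a $D$. Indeed, the Leibniz rule gives the same answer for $gg'$ and for $(-1)^{|g||g'|}g'g$, because $D(g)g'=(-1)^{(|g|+d)|g'|}g'D(g)$ and $gD(g')=(-1)^{|g|(|g'|+d)}D(g')g$. It gives $0$ on $g^2$ for odd $g$, because there $(-1)^dgD(g)=(-1)^{d+(d+1)}D(g)g=-D(g)g$.

Let $\partial_{\bar p_i}$ be the left superderivation of parity $|p|$ with $\partial_{\bar p_i}\bar p_j=\delta_{ij}$ that is zero on all other variables. For even $p$ it is the usual partial derivative. For odd $p$, for example, $\partial_{\bar p_1}(p_2\bar p_1)=-p_2$.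

**Lemma 3.** $E_p[p_if]=(-1)^{|p|}E_p[\partial_{\bar p_i}f]$ for all $f\in\Lambda$.

*Proof.* Moving a homogeneous coefficient $g\in\Lambda_{\hat p}$ to the left produces the sign $(-1)^{|p||g|}$ on both sides. So let $f\in\Lambda_p$ be a monomial. If $f$ does not have exactly one more barred than unbarred letter, then both $p_if$ and all terms of $\partial_{\bar p_i}f$ are unbalanced and both sides vanish. Otherwise, up to sign,
$$f=\bar p_{a_1}p_{b_1}\bar p_{a_2}p_{b_2}\cdots p_{b_{r-1}}\bar p_{a_r}.$$
Put $b_r=i$, and consider the $r\times r$ matrix $(\delta_{a_k,b_l})$.

If $|p|=0$, then $E_p[p_if]$ is its permanent. Expanding along the last column gives $\sum_k\delta_{a_k,i}$ times the permanent without row $k$ and column $r$, and this is $E_p[\partial_{\bar p_i}f]$.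

If $|p|=1$, move $p_i$ to the end past $2r-1$ odd letters, with sign $-1$:
$$E_p[p_if]=-\det(\delta_{a_k,b_l})=-\sum_k(-1)^{k+r}\delta_{a_k,i}M_{kr},$$
where $M_{kr}$ is the determinant of the matrix with row $k$ and column $r$ deleted. On the other side, $\partial_{\bar p_i}$ removes $\bar p_{a_k}$ with sign $+$, since it passes $2(k-1)$ odd letters. It leaves the first $k-1$ pairs followed by
$$\prod_{l=k}^{r-1}p_{b_l}\bar p_{a_{l+1}}=(-1)^{r-k}\prod_{l=k}^{r-1}\bar p_{a_{l+1}}p_{b_l}.$$
Now the barred letters are $a_1,\dots,a_{k-1},a_{k+1},\dots,a_r$ and the unbarred ones $b_1,\dots,b_{r-1}$, in order, so $E_p$ gives $M_{kr}$. Hence $E_p[\partial_{\bar p_i}f]=\sum_k(-1)^{r-k}\delta_{a_k,i}M_{kr}=-E_p[p_if]$. $\square$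

**Lemma 4.** Let $M'$ be a product of elements $z_{\cdot\cdot}$, of which $a$ have first index $p$.

(a) $E_p[z_{pp}M']=(N+(-1)^{|p|}a)\,E_p[M']$.

(b) If $q\ne p$, then $E_p[z_{qp}M']=(-1)^{|p|}E_p[D_qM']$, where $D_q=\sum_i\bar q_i\partial_{\bar p_i}$ is a left superderivation of parity $|p|+|q|$ with $D_qz_{pr}=z_{qr}$ for all types $r$, and $D_qz_{r'r}=0$ for $r'\ne p$.

(c) If $M'$ contains no factor with second index $p$, then $E_p[M']=0$ when $a>0$, and $E_p[M']=M'$ when $a=0$.

*Proof.* (a) Since $\bar p_ip_i=(-1)^{|p|}p_i\bar p_i$, Lemma 3 gives
$$E_p[z_{pp}M']=\sum_iE_p[\partial_{\bar p_i}(\bar p_iM')]=E_p\Big[NM'+(-1)^{|p|}\sum_i\bar p_i\partial_{\bar p_i}M'\Big].$$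
The operator $\sum_i\bar p_i\partial_{\bar p_i}$ is an even derivation fixing each letter $\bar p_j$ and killing all other variables, so it multiplies $M'$ by its number $a$ of letters $\bar p$.

(b) As $\bar q_i\in\Lambda_{\hat p}$, we have $E_p[\sum_i\bar q_ip_iM']=\sum_i\bar q_iE_p[p_iM']=(-1)^{|p|}E_p[\sum_i\bar q_i\partial_{\bar p_i}M']$. Moving $\bar q_i$ past $f$ in the second Leibniz term $(-1)^{|p||f|}\bar q_if\,\partial_{\bar p_i}g$ turns the sign into $(-1)^{(|p|+|q|)|f|}$, so $D_q$ is a superderivation of parity $|p|+|q|$. Finally $D_qz_{pr}=\sum_i\bar q_ir_i=z_{qr}$, and $z_{r'r}$ with $r'\ne p$ contains no $\bar p$.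

(c) There is no unbarred letter $p$ in $M'$. If $a>0$, the barred ones are unbalanced; if $a=0$, then $M'\in\Lambda_{\hat p}$. $\square$

In (b), each term replaces a pair $z_{qp},z_{pr}$ by the single $z_{qr}$. So everything stays a polynomial in scalar products, and the type $p$ gradually disappears. This is the small description we were looking for. The state at a bag is a polynomial in the $z_{pq}$ with $p,q$ types of the bag vertices, and a monomial remembers only *how many* factors of each kind there are.

## Elimination with $x$ as an indeterminate

Lemma 4 holds for each integer $N$; the algorithm should handle all $N$ at once.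

**Definition (the algebra $A_U$).** For $U\subseteq V$ let $A_U$ be the free supercommutative $\mathbb Z[x]$-algebra on symbols $z_{pq}$, $p,q\in U\times\{0,1\}$, of parity $|p|+|q|$. As a basis it has the ordered monomials with arbitrary exponents on even generators and exponents in $\{0,1\}$ on odd ones.

Since the $z_{pq}\in\Lambda$ supercommute and odd elements of $\Lambda$ square to $0$, there is a ring homomorphism $\mathrm{ev}_N:A_U\to\Lambda$ with $x\mapsto N$, $z_{pq}\mapsto\sum_i\bar p_iq_i$. From now on the $F_e$ are elements of $A_V$. Let $D_q$ also denote the $\mathbb Z[x]$-linear left superderivation of $A_U$ with the values on generators from Lemma 4(b). Then $\mathrm{ev}_N\circ D_q=D_q\circ\mathrm{ev}_N$: the difference $\vartheta$ satisfies $\vartheta(fg)=\vartheta(f)\,\mathrm{ev}_N(g)+(-1)^{(|p|+|q|)|f|}\mathrm{ev}_N(f)\,\vartheta(g)$ and vanishes on generators and on $\mathbb Z[x]$.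

**Definition (the operator $\hat E_p$).** On basis monomials $M$ define $\hat E_p$ recursively on the degree, and extend it $\mathbb Z[x]$-linearly:

1. If $M=z_{pp}M'$, then $\hat E_p(M)=(x+(-1)^{|p|}a)\,\hat E_p(M')$, where $a$ is the number of factors $z_{p\,\cdot}$ in $M'$.
2. Otherwise, if $M$ contains a factor $z_{qp}$, take the first such generator in the fixed order of generators and write $M=\pm z_{qp}M'$. Then $\hat E_p(M)=\pm(-1)^{|p|}\hat E_p(D_qM')$.
3. Otherwise, $\hat E_p(M)=0$ if $M$ contains some $z_{p\,\cdot}$, and $\hat E_p(M)=M$ if not.

Rules 1 and 2 lower the degree by one, so the recursion terminates. The result involves no index $p$, and parity is preserved, because $z_{pp}$ is even and $z_{qp}$ has the parity of $D_q$. By induction on the degree, Lemma 4 and $\mathrm{ev}_N D_q=D_q\,\mathrm{ev}_N$ give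
$$\mathrm{ev}_N\circ\hat E_p=E_p\circ\mathrm{ev}_N\qquad\text{for all }N\ge1.\tag{4}$$
Put $\hat E_v=\hat E_{(v,0)}\circ\hat E_{(v,1)}$ and $E_v=E_{(v,0)}E_{(v,1)}$. Applying (4) twice gives $\mathrm{ev}_N\circ\hat E_v=E_v\circ\mathrm{ev}_N$.

In the examples write $v$ for the type $(v,0)$ and $v'$ for $(v,1)$.

**Example (one loop).** Here $F=z_{vv}^2+z_{vv'}z_{v'v}$. Eliminating $v'$: $\hat E_{v'}(z_{vv'}z_{v'v})=-D_vz_{v'v}=-z_{vv}$, so we have $z_{vv}^2-z_{vv}$. Eliminating $v$: $z_{vv}^2$ gives $(x+1)x$ and $z_{vv}$ gives $x$. The result is $x^2+x-x=x^2$, as before.

**Example (compression).** Suppose $u$ and $v$ are joined by $d$ edges and we sum over *all* permutations at $u$ and at $v$, with no odd darts. The product of edge factors is $z_{uv}^dz_{vu}^d$. Each use of rule 2 at $u$ turns $z_{vu}^{e}z_{uv}^{e}$ into $e\,z_{vv}\,z_{vu}^{e-1}z_{uv}^{e-1}$, so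
$$\hat E_u(z_{uv}^dz_{vu}^d)=d!\,z_{vv}^d .$$
What $u$ leaves behind is one monomial. Rule 1 then gives $d!\,x(x+1)\cdots(x+d-1)$. We can check this directly: the cycles of $\pi\alpha$ correspond to the cycles of the composite of the two permutations on the set of edges, and each $\tau\in\mathrm{Sym}(d)$ is a composite in $d!$ ways, so the sum is $d!\sum_\tau x^{\mathrm{cyc}(\tau)}$, where $\sum_\tau x^{\mathrm{cyc}(\tau)}=x(x+1)\cdots(x+d-1)$.

**Example (two parallel edges, in full).** With both roots on the first edge,
$$F_{1}=z_{uv}z_{vu},\qquad F_{2}=z_{uv}z_{vu}+z_{uv'}z_{v'u}-z_{u'v}z_{vu'}-z_{u'v'}z_{v'u'} .$$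
Eliminate $u'$ (odd) from $F_1F_2$. Since $z_{u'v}z_{vu'}=-z_{vu'}z_{u'v}$, rule 2 gives $\hat E_{u'}(z_{u'v}z_{vu'})=-(-1)D_vz_{u'v}=z_{vv}$. Similarly, $z_{u'v'}z_{v'u'}=z_{v'u'}z_{u'v'}\mapsto-z_{v'v'}$. The factors $z_{uv}z_{vu}$ are even and killed by these derivations, so we obtain
$$z_{uv}^2z_{vu}^2+z_{uv}z_{vu}z_{uv'}z_{v'u}-z_{uv}z_{vu}z_{vv}+z_{uv}z_{vu}z_{v'v'} .$$
Now eliminate $u$ (even), using $z_{vu}$ before $z_{v'u}$. The first term gives $2z_{vv}^2$, the third $-z_{vv}^2$, and the fourth $z_{vv}z_{v'v'}$. In the second, $D_v(z_{uv}z_{uv'}z_{v'u})=z_{vv}z_{uv'}z_{v'u}+z_{uv}z_{vv'}z_{v'u}$. Moving $z_{v'u}$ to the front gives $-z_{v'u}z_{vv}z_{uv'}$ and $-z_{v'u}z_{uv}z_{vv'}$. By rule 2 these become $-z_{vv}z_{v'v'}$ and $-z_{v'v}z_{vv'}=z_{vv'}z_{v'v}$. The total is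
$$\hat E_u(F_1F_2)=z_{vv}^2+z_{vv'}z_{v'v},$$
which is precisely the edge factor of a rooted loop at $v$: a vertex of degree two has been smoothed away. By the loop example the final value is $x^2$, in agreement with the count above.

## Elimination along a tree decomposition

Now we eliminate the vertices of $G$ in an order in which no intermediate polynomial involves more than $k+1$ vertices.

**Step 1: the order.** Root the tree decomposition. Let $t(v)$ be the node closest to the root whose bag contains $v$. Order $V$ as $v_1,\dots,v_n$ by non-increasing depth of $t(v)$. Let $B_v$ be the set of vertices of $\mathrm{bag}(t(v))$ later than $v$; thus $|B_v|\le k$. We use the following fact.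

($*$) *If $v,w$ lie in a common bag and $w$ is later than $v$, then $w\in B_v$.*

Let $\beta$ be a node whose bag contains both. By connectedness $t(v)$ and $t(w)$ are ancestors of $\beta$ or equal to it, and $t(w)$ is not deeper than $t(v)$. So $t(v)$ lies on the path from $t(w)$ to $\beta$. All bags on that path contain $w$, hence $w\in\mathrm{bag}(t(v))$.

For the 4-cycle decomposition above, rooted at the bag $\{1,3,4\}$, vertex $2$ comes first and $B_2=\{1,3\}$.

**Step 2: the procedure.** Keep a list $L$ of even elements $f\in A_{V(f)}$. Initially $L$ consists of all $F_e$, one entry per edge, with $V(F_e)$ the set of ends of $e$. For $v=v_1,\dots,v_n$: remove from $L$ all $f$ with $v\in V(f)$, multiply them to get $\Phi_v$, and insert $\Psi_v=\hat E_v(\Phi_v)$ with $V(\Psi_v)=\bigcup V(f)\setminus\{v\}$. At the end all elements of $L$ lie in $\mathbb Z[x]$; output their product.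

**Step 3: the output is $P_G$.** We claim that after step $j$ of the loop, for all $N\ge1$,
$$E_{v_{j+1}}\cdots E_{v_n}\Big[\mathrm{ev}_N\prod_{f\in L}f\Big]=P_G(N).\tag{5}$$
For $j=0$ this is Lemma 2. In the step for $v$ write $\prod_{f\in L}f=\Phi_vR$, where $R$ does not involve $v$; all elements are even, so order is irrelevant. Since the operators commute, we may apply $E_v$ first, and by right linearity and (4)
$$E_v[\mathrm{ev}_N(\Phi_vR)]=E_v[\mathrm{ev}_N\Phi_v]\;\mathrm{ev}_NR=\mathrm{ev}_N(\Psi_v)\,\mathrm{ev}_N(R)=\mathrm{ev}_N(\Psi_vR).$$
So (5) persists. After the last step it says that the output polynomial takes the value $P_G(N)$ at every integer $N\ge1$. Two polynomials agreeing at infinitely many points are equal, so the output is $P_G$.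

**Step 4: supports stay inside bags.** We show $V(\Psi_v)\subseteq B_v$ by induction along the order. Let $f\in L$ with $v\in V(f)$ at the step for $v$.

If $f=F_e$ for an edge $e=vw$, then $w=v$ or $w$ is later than $v$, since otherwise $F_e$ would have been consumed at $w$. The ends of $e$ share a bag, so $w\in B_v\cup\{v\}$ by ($*$).

If $f=\Psi_u$ with $u$ earlier, then $V(\Psi_u)\subseteq B_u\subseteq\mathrm{bag}(t(u))$. Any other $w\in V(\Psi_u)$ has not been eliminated yet, so it is later than $v$, and it shares the bag of $t(u)$ with $v$. By ($*$), $w\in B_v$.

Hence $\Phi_v$ lies in $A_U$ with $U=B_v\cup\{v\}$, $|U|\le k+1$, and all computations take place in such algebras.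

## Counting monomials, digits and operations

Every element $f$ that occurs is built from a set $E(f)$ of edges, and distinct elements of $L$ are built from disjoint sets.

**Step 1: few monomials.** We claim that in every monomial of $f$, intermediate results included, the number of factors whose first index belongs to a vertex $a$ is at most the number of darts at $a$ of edges in $E(f)$, hence at most $d_a$. A term $z_{pq}z_{qp}$ of $F_e$ has one such factor for each dart of $e$, and the counts add under multiplication. Rule 1 deletes a $z_{pp}$. Rule 2 replaces a pair $z_{qp},z_{pr}$ by $z_{qr}$, so one factor with first index $p$ disappears. Rule 3 changes nothing or gives $0$. This proves the claim, and all exponents are at most $\Delta$. With $|U|\le k+1$ there are at most $2(k+1)^2$ even and $2(k+1)^2$ odd generators, so there are at most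
$$(\Delta+1)^{2(k+1)^2}\,2^{2(k+1)^2}=(2\Delta+2)^{2(k+1)^2}=:Q$$
monomials. It is here that the unbounded degree does no harm: $\Delta$ is the base and not the exponent.

**Step 2: low degree.** In every term of $f$, the $z$-degree plus the $x$-degree is at most $2|E(f)|$. Edge factors have degree $2$, degrees add under products, rule 1 trades one $z$ for at most one $x$, and rule 2 lowers the sum. So both degrees are at most $2m$.

**Step 3: short integers.** Let $\|f\|$ be the sum of the absolute values of all integer coefficients of $f$. A product of two basis monomials is $0$ or $\pm$ a basis monomial, so $\|fg\|\le\|f\|\|g\|$. Also $\|F_e\|\le4$. A rewriting step on a monomial of $z$-degree $\ell\le2m$ multiplies its norm by at most $\ell$: in rule 1, $\|x\pm a\|\leq 1+a\le\ell$; in rule 2, the Leibniz rule yields at most $\ell-1$ terms $\pm1$. Consider the sum $W$ over all terms of the absolute value of the coefficient times $(2m)^{z\text{-degree}}$. A rewriting step multiplies the norm of the rewritten term by at most $2m$ and lowers the $z$-degree by one, so $W$ never increases. As $\|f\|\le W\le(2m)^{2m}\|f\|$, all intermediate results of one $\hat E_p$, and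 its final result, have norm at most $(2m)^{2m}$ times the initial norm. Each edge factor and each of the $2n$ applications of an operator $\hat E_p$ enters the history of a given element at most once. So all norms are at most
$$4^m(2m)^{4mn},$$
and all integers have $O(mn\log(m+1))$ bits.

**Step 4: the running time.** Each edge factor and each $\Psi_v$ is multiplied into some $\Phi_v$ at most once, so there are at most $m+n$ products in algebras $A_U$, plus a final product in $\mathbb Z[x]$ of at most $n$ polynomials. A product in $A_U$ costs at most $Q^2\cdot O(m^2)$ integer multiplications, as coefficients are polynomials of degree at most $2m$ in $x$. The reordering signs involve only the at most $2(k+1)^2$ odd generators.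

To apply $\hat E_p$ to $f$, repeatedly take a monomial of largest $z$-degree still containing the index $p$, rewrite it by the applicable rule, and collect like terms. Rewriting creates only monomials of smaller $z$-degree, so each of the at most $Q$ monomials is rewritten at most once. For an even generator, $D_q(z_{pr}^e)=e\,z_{pr}^{e-1}z_{qr}$; so one rewriting produces at most one monomial for each type $r$, that is, at most $2(k+1)$ monomials, with $O(m)$ integer operations for each. This is done for $2n$ types.

Factors polynomial in $k$ are absorbed in $(2\Delta+2)^{O((k+1)^2)}$, since $2\Delta+2\ge4$. Together with Step 3, the total time is $(2\Delta+2)^{O((k+1)^2)}(n+m)^{O(1)}$. By (1) the coefficients of $P_G$ are the genus distribution. For fixed $k$ we find the decomposition in linear time by Bodlaender's theorem and use $\Delta\le2m$; the bound is then polynomial in $n+m$. The minimum and maximum genus are the first and last $i$ with $g_i\ne0$. This proves Theorem 1. $\blacksquare$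

**Remarks.** For fixed $k$ the dependence on $\Delta$ is polynomial; if $\Delta$ is bounded as well, the number of monomials of each $\Psi_v$ is bounded in terms of $k$ and $\Delta$. The bound on treewidth cannot simply be dropped unless $\mathrm P=\mathrm{NP}$: the genus distribution determines the minimum genus, and deciding whether a graph has genus at most a given number is NP-complete (Thomassen, *J. Algorithms* 10 (1989)). The argument does not settle whether the exponent can be made independent of $k$.

## Twisted edges and nonorientable surfaces

We turn to Theorem 2. The plan is the same; twisted edges bring in two more kinds of scalar products.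

**Step 1: signed rotation systems.** A general cellular embedding is encoded by a pair $(\sigma,\lambda)$, where $\sigma$ is a rotation system and $\lambda:E\to\{\pm1\}$. Fix a spanning tree $T$. As usual, embeddings are counted as pairs with $\lambda|_T=+1$. A flip at $v$ reverses $\sigma_v$, the cycle of $\sigma$ on $H_v$, and negates $\lambda$ on the non-loop edges at $v$.

For the faces, give each dart $h$ two sides $h^+,h^-$. Corners match $h^+\sim\sigma(h)^-$. An edge $\{h,h'\}$ with $\lambda=+1$ matches $h^+\sim h'^-$ and $h^-\sim h'^+$; with $\lambda=-1$ it matches $h^+\sim h'^+$ and $h^-\sim h'^-$. By standard face tracing, the faces are the components of the union of these two perfect matchings. For $\lambda\equiv+1$ this agrees with our earlier definition: walking $h^+\sim\sigma(h)^-\sim(\alpha\sigma h)^+$ shows that the components correspond to the cycles of $\alpha\sigma$, which is conjugate to $\sigma\alpha$.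

**Example.** Let $v$ carry one loop, so $\sigma=(h\,h')$ and the corners match $h^+\sim h'^-$, $h'^+\sim h^-$. For $\lambda=+1$ the edge matches the same pairs: two faces, characteristic $1-1+2=2$, the sphere. For $\lambda=-1$ we get one component $h^+\sim h'^-\sim h^-\sim h'^+\sim h^+$: one face, characteristic $1$, the projective plane.

**Step 2: reduction to one polynomial.** A flip at $v$ amounts to exchanging the names $h^+,h^-$ for all $h\in H_v$: the corner matching $h^+\sim\sigma(h)^-$ becomes the one of $\sigma_v^{-1}$, non-loop edges at $v$ change between twisted and untwisted, and loops keep their type. So flips preserve the number of faces. They also preserve the product of $\lambda$ along any closed walk, since a closed walk traverses non-loop edges at $v$ an even number of times. By the textbook criterion, an embedding is orientable iff this product is $+1$ along every cycle. So flips preserve the surface.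

Consider the group of flips fixing one chosen vertex, of order $2^{n-1}$. Flipping the vertices of a set $W$ negates $\lambda$ exactly on the edges between $W$ and its complement. If $W$ is nonempty and avoids the chosen vertex, this includes an edge of $T$. So distinct group elements act differently on the $2^{n-1}$ sign patterns on $T$; the action on them is simply transitive. Hence the group acts freely on pairs, and each orbit contains exactly one pair with $\lambda|_T=+1$. Such a normalized pair is orientable iff $\lambda\equiv+1$: the fundamental cycle of $e\notin T$ has product $\lambda(e)$.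

With $\tilde P_G(x)=\sum_{\sigma,\lambda}x^{\#\text{faces}}$ over all pairs, the number of embeddings of Euler genus $\gamma$ is therefore
$$\tilde e_\gamma=2^{-(n-1)}\,[x^{\,m-n+2-\gamma}]\,\tilde P_G(x).$$
Among these, $g_{\gamma/2}$ are orientable (with $g_{\gamma/2}=0$ for odd $\gamma$) and $\tilde e_\gamma-g_{\gamma/2}$ are nonorientable. The $g_i$ come from Theorem 1, so it remains to compute $\tilde P_G$. (If $m=0$, then $\tilde e_0=g_0=1$ and nothing is left.)

**Step 3: the edge factors.** For any permutation $\pi$ preserving every $H_v$, define the face count of $(\pi,\lambda)$ by the same two matchings, with $\pi$ for $\sigma$. Coloring components gives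
$$N^{\#\text{faces}}=\sum_c\prod_h\delta\big(c(\pi(h)^-),c(h^+)\big),$$
where $c$ runs over colorings of the sides that are constant on edge matchings. Apply Lemma 1 at each vertex, and sum over $\pi$ as in Step 2 of the proof of Lemma 2: a dart $h$ of type $p$ contributes $\bar p_{c(h^-)}p_{c(h^+)}$. Put
$$y_{pq}=\sum_ip_iq_i,\qquad\bar y_{pq}=\sum_i\bar p_i\bar q_i .$$
Both have parity $|p|+|q|$, and $y_{qp}=(-1)^{|p||q|}y_{pq}$, likewise for $\bar y$; moreover $y_{pp}=\bar y_{pp}=0$ for odd $p$.

Take an edge with types $p,q$ at $h,h'$, and let $i=c(h^-)$, $j=c(h^+)$. If it is untwisted, then $c(h'^-)=j$ and $c(h'^+)=i$, and the contribution is $\sum\bar p_ip_j\bar q_jq_i$, as before. If it is twisted, then $c(h'^-)=i$ and $c(h'^+)=j$, and the contribution is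
$$\sum_{i,j}\bar p_ip_j\bar q_iq_j=(-1)^{|p||q|}\,\bar y_{pq}\,y_{pq}.$$
With the factor $(-1)^{|p|+|q|}$ from $(-1)^{|S|}$ we obtain, for every $N\ge1$,
$$\tilde P_G(N)=E\Big[\prod_e\tilde F_e\Big],\qquad\tilde F_e=\sum_{s,t}\Big((-1)^{|p|}z_{pq}z_{qp}+(-1)^{|p||q|+|p|+|q|}\,\bar y_{pq}y_{pq}\Big),\tag{6}$$
with $p=(u,s)$, $q=(v,t)$ and $s,t$ restricted as in (3). The second summand is even, and exchanging $p$ and $q$ does not change it, since $\bar y$ and $y$ both acquire the sign $(-1)^{|p||q|}$.

**Step 4: rules for eliminating a type.** Let $f$ be a monomial in the $z,y,\bar y$, and let $a$ be the number of letters $\bar p$ in it; $z_{p\,\cdot}$ and $\bar y_{pr}$ with $r\ne p$ contain one such letter, $\bar y_{pp}$ contains two. Put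
$$D_q=\sum_i\bar q_i\partial_{\bar p_i},\qquad C_q=\sum_iq_i\partial_{\bar p_i}.$$
As in Lemma 4(b), for $q\ne p$ these are superderivations of parity $|p|+|q|$; the same computation covers $C_p$ for even $p$. They are zero on generators without a letter $\bar p$. Lemma 3 gives the following rules.

* $E_p[z_{pp}f]=(N+(-1)^{|p|}a)E_p[f]$, by the proof of Lemma 4(a), where the operator $\sum_i\bar p_i\partial_{\bar p_i}$ again counts the letters $\bar p$.
* For $p$ even, $E_p[y_{pp}f]=\sum_iE_p[p_i(p_if)]=\sum_iE_p[\partial_{\bar p_i}(p_if)]=\sum_iE_p[p_i\partial_{\bar p_i}f]=E_p[C_pf]$.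
* For $q\ne p$, $E_p[z_{qp}f]=(-1)^{|p|}E_p[D_qf]$ and $E_p[y_{qp}f]=(-1)^{|p|}E_p[C_qf]$, by pulling $\bar q_i$, respectively $q_i$, out to the left.
* If the monomial contains no unbarred letter $p$, then $E_p$ gives $0$ when a letter $\bar p$ is present, and is the identity otherwise.

The values on generators are
$$D_q:\quad z_{pr}\mapsto z_{qr},\qquad\bar y_{pr}\mapsto\bar y_{qr}\ (r\ne p),\qquad\bar y_{pp}\mapsto2\bar y_{qp};$$
$$C_q:\quad z_{pr}\mapsto y_{qr},\qquad\bar y_{pr}\mapsto(-1)^{|q||r|}z_{rq}\ (r\ne p),\qquad\bar y_{pp}\mapsto2z_{pq}.$$
Here $\bar y_{pp}$ occurs only for even $p$. Each value is read off the definition. For example $C_q\bar y_{pr}=\sum_iq_i\bar r_i=(-1)^{|q||r|}\sum_i\bar r_iq_i$, and for even $p$ we have $C_q\bar y_{pp}=\sum_iq_i\cdot2\bar p_i=2\sum_i\bar p_iq_i=2z_{pq}$, also when $q=p$.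

**Step 5: the formal operator and the algorithm.** Let $\tilde A_U$ be the free supercommutative $\mathbb Z[x]$-algebra on all $z_{pq}$, on $y_{pq},\bar y_{pq}$ for $p<q$ in a fixed order of types, and on $y_{pp},\bar y_{pp}$ for even $p$. Here $p,q$ run over $U\times\{0,1\}$, and $y_{qp}$, $\bar y_{qp}$ are read as $(-1)^{|p||q|}y_{pq}$, $(-1)^{|p||q|}\bar y_{pq}$, while $y_{pp}=\bar y_{pp}=0$ for odd $p$. As before there is a homomorphism $\mathrm{ev}_N:\tilde A_U\to\Lambda$, and the formal $D_q,C_q$, defined by their values on generators, commute with it. On a monomial define $\hat E_p$ thus: if $z_{pp}$ occurs, use the first rule; otherwise, if another generator with an unbarred letter $p$ occurs, use the rule for the first such generator; otherwise use the last rule. In all rules $N$ is replaced by $x$. Each use of one of the first three rules removes one generator and then multiplies by a scalar or applies a derivation that replaces one generator by a multiple of one generator or by $0$. So the degree drops by one, we stay in $\tilde A_U$, and the recursion terminates with an element not involving $p$. Parity is preserved, since each removed generator has the parity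 of the derivation applied. By induction (4) holds for this $\hat E_p$. Steps 1–4 of the section on tree decompositions then apply word for word, with $\tilde F_e$, $\tilde A_U$ and (6) in place of $F_e$, $A_U$ and Lemma 2, and the output is $\tilde P_G$.

**Step 6: complexity.** For $|U|=K\le k+1$ there are $2K$ types, hence $4K^2$ generators $z$, and $K(2K-1)+K=2K^2$ generators of each kind $y$ and $\bar y$: in total $8K^2\le8(k+1)^2$.

In every monomial the number of letters at a vertex $a$, barred or not, is at most $2d_a$: an edge factor contributes two letters for each dart, and each of the first three rules deletes one letter $p$ and one letter $\bar p$, preserving all others, or yields $0$ (the first rule deletes the letters of $z_{pp}$). So exponents are at most $2\Delta$, and there are at most $(2\Delta+1)^{8(k+1)^2}$ monomials.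

As before, the degree in the generators plus the $x$-degree is at most $2m$, so a monomial has at most $4m$ letters. Also $\|\tilde F_e\|\le8$. A rewriting step multiplies the norm by at most $4m+1$: the first rule by $1+a$, the others by at most the number of letters $\bar p$ in $f$, since a generator with one letter $\bar p$ contributes a coefficient of absolute value at most $1$ and $\bar y_{pp}$ contributes $2$. The argument with $W$, now with base $4m+1$, bounds all norms by $8^m(4m+1)^{4mn}$, so all integers have polynomially many bits.

The generators containing $\bar p$ are at most $2(k+1)$ of the form $z_{pr}$ and at most $2(k+1)$ of the form $\bar y_{pr}$, so one rewriting yields at most $4(k+1)$ monomials. Processing monomials by decreasing degree, each is rewritten at most once. The total time is again $(2\Delta+2)^{O((k+1)^2)}(n+m)^{O(1)}$. This proves Theorem 2. $\blacksquare$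

**Example (one loop, both kinds).** With the root on $h$, the untwisted part of $\tilde F$ is the $F$ computed earlier and gives $x^2$. The twisted part is $\bar y_{vv}y_{vv}-\bar y_{vv'}y_{vv'}$. For its first term, $\hat E_v(y_{vv}\bar y_{vv})=\hat E_v(C_v\bar y_{vv})=\hat E_v(2z_{vv})=2x$, and eliminating $v'$ before that changes nothing. For the second, both factors are odd, so $-\bar y_{vv'}y_{vv'}=y_{vv'}\bar y_{vv'}$. Eliminating $v'$ gives $-C_v\bar y_{v'v}=-z_{vv}$, where $\bar y_{vv'}=\bar y_{v'v}$ because $v$ is even. Eliminating $v$ then gives $-x$. The twisted part is $2x-x=x$, so $\tilde P_G=x^2+x$: one embedding in the sphere and one in the projective plane, as found by tracing sides.
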